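# A sharp upper bound for the number of positive lattice points in a right-angled simplex

## 1. From the integer diagonal to a candidate bound

Fix real numbers $a_1\ge a_2\ge\dots\ge a_n>1$ and let $\Delta_n$ be the $n$-dimensional right-angled simplex
$$\frac{x_1}{a_1}+\frac{x_2}{a_2}+\dots+\frac{x_n}{a_n}\le 1,\qquad x_1,\dots,x_n\ge 0 .$$
Let $\mathbb Z_+$ be the set of positive integers and let
$$P_n=P_n(a_1,\dots,a_n)=\#\Big\{(x_1,\dots,x_n)\in\mathbb Z_+^n\ \Big|\ \frac{x_1}{a_1}+\dots+\frac{x_n}{a_n}\le 1\Big\}.$$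
How large can $P_n$ be, in terms of the $a_i$?

Two remarks come first. If some positive integral point lies in $\Delta_n$, then so does $(1,\dots,1)$, since lowering coordinates keeps us inside. Therefore
$$P_n>0\iff \sum_{i=1}^n\frac1{a_i}\le 1 .$$
Next, attach to each positive integral point $x\in\Delta_n$ the unit cube $\prod_i[x_i-1,x_i]$. These cubes lie in $\Delta_n$ and have disjoint interiors, so $P_n\le\operatorname{vol}\Delta_n$, that is, $n!P_n\le a_1\cdots a_n$. This is true but crude. Look at the diagonal $a_1=\dots=a_n=a\in\mathbb Z$. A point counted by $P_n$ is a vector of positive integers with sum at most $a$. Its partial sums $x_1,\ x_1+x_2,\dots$ form an $n$-element subset of $\{1,\dots,a\}$, and every such subset arises exactly once. So $P_n=\binom an$. With the falling power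
$$x^{\underline m}=x(x-1)\cdots(x-m+1)\qquad\text{(for instance } (7/2)^{\underline 3}=\tfrac72\cdot\tfrac52\cdot\tfrac32=\tfrac{105}8\text{)}$$
this says $n!P_n=a^{\underline n}$ on the integer diagonal, which is well below $a^n$.

**First guess.** Spread the falling power over the parameters: $n!P_n\le a_1(a_2-1)\cdots(a_n-(n-1))$. Test it on $(6,3,2)$. Here $\frac16+\frac13+\frac12=1$, so $P_3\ge1$ and $6P_3\ge6$, while the guess gives $6\cdot2\cdot0=0$. It is dead.

**Second guess.** Shift each parameter by one: $\prod(a_i-1)$. For $n=3$ on the diagonal, $(a-1)^3-a(a-1)(a-2)=a-1$, so this is too large by a known amount. Subtract the diagonal error, read off at the smallest parameter: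
$$R_n(a_1,\dots,a_n)=\prod_{i=1}^n(a_i-1)-(a_n-1)^n+a_n^{\underline n}.$$
On the diagonal $R_n=a^{\underline n}$, so the guess $n!P_n\le R_n$ is an equality at integers $a\ge n$. For $n=3$ it simplifies: with $(a_1,a_2,a_3)=(a,b,c)$,
$$R_3=(c-1)\big[(a-1)(b-1)-(c-1)^2+c(c-2)\big]=(c-1)(ab-a-b).$$
Here is the test in dimension three.

| $(a,b,c)$ | points counted | $6P_3$ | $R_3$ |
|---|---|---|---|
| $(3,3,3)$ | $(1,1,1)$ | $6$ | $6$ |
| $(4,4,4)$ | $\binom43=4$ points | $24$ | $24$ |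
| $(\frac72,\frac72,\frac72)$ | $(1,1,1)$ | $6$ | $\frac{105}8$ |
| $(4,4,2)$ | $(1,1,1)$ | $6$ | $8$ |
| $(6,3,2)$ | $(1,1,1)$ | $6$ | $9$ |
| $(6,6,\frac32)$ | $(1,1,1)$ | $6$ | $12$ |

This looks good. Is the guess right for every $n\ge2$ and all parameters? No, for two reasons.

*When $P_n=0$ it fails.* Take $a_1=\dots=a_n=n-\frac32$ with $n\ge3$, so that $a_i>1$. Then $\sum1/a_i=n/(n-\frac32)>1$, so $P_n=0$. But $R_n=(n-\frac32)^{\underline n}=(n-\frac32)(n-\frac52)\cdots\frac12\cdot(-\frac12)<0$.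

*In the plane it fails.* For $n=2$, $R_2=(a_2-1)\big[(a_1-1)-(a_2-1)+a_2\big]=a_1(a_2-1)$. For $(3,\frac32)$ the point $(1,1)$ is counted, so $2P_2\ge 2$, while $R_2=\frac32$.

Outside these two failures the guess is correct, equality case included. This is the Yau Number-Theoretic Conjecture; the problem is taken from "On sharp upper estimate of lattice points: Yau geometric conjecture" (http://yau-awards.com/uploads/file/20211103/20211103154409_92013.pdf).

## 2. Statements, and the textbook facts used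

**Theorem 1.** Let $n\ge3$, $a_1\ge\dots\ge a_n>1$ and $P_n>0$. Then
$$n!P_n\le (a_1-1)\cdots(a_n-1)-(a_n-1)^n+a_n(a_n-1)\cdots(a_n-(n-1))=R_n,$$
with equality if and only if $a_1=\dots=a_n\in\mathbb Z$.

**Theorem 2 (stability, $n\ge4$).** Under the same hypotheses with $n\ge4$, put $a=a_n$,
$$X=\prod_{i<n}(a_i-1)-(a-1)^{n-1}\ge0,\qquad q_n(a)=a-1-n\sum_{1\le k<a}\Big(1-\frac ka\Big)^{n-1}.$$
Then $q_n(a)\ge\frac13\min(a-1,1)$ and
$$n!P_n\le R_n-\tfrac1{28}q_n(a)X\le R_n-\tfrac1{84}\min(a_n-1,1)\Big[\prod_{i<n}(a_i-1)-(a_n-1)^{n-1}\Big].$$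

The number $X$ measures the distance from the diagonal: every factor $a_i-1$ is at least $a-1>0$, so $X=0$ exactly when $a_1=\dots=a_n$. As an example of $q$: for $n=4$, $a=\frac32$ only $k=1$ occurs, and $q_4(\frac32)=\frac12-4\cdot\frac1{27}=\frac{19}{54}$, above $\frac13\min(a-1,1)=\frac16$.

**Proposition 3.** (a) The hypothesis $P_n>0$ cannot be dropped, for any $n\ge3$. (b) The statement fails for $n=2$. The following replacement holds for $\alpha\ge\beta\ge1$, $\rho=\alpha/\beta$: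
$$2P_2(\alpha,\beta)\le\alpha(\beta-1)+\varepsilon(\rho),\qquad \varepsilon(\rho)=\begin{cases}(\rho-1)/\rho,&1\le\rho\le2,\\ \rho/4,&\rho\ge2,\end{cases}$$
and for every $\rho\in[1,2]$ and every even integer $\rho$ equality is attained for some $\beta$.

Part (a) and the failure in (b) were verified in Section 1. The "if" half of the equality statement was also verified there: if $a_1=\dots=a_n=a\in\mathbb Z$ and $P_n>0$, then $n/a\le1$, so $a\ge n$ and $n!P_n=a^{\underline n}=R_n$.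

We shall use four textbook facts.

1. *Telescoping of falling powers:* $(z+1)^{\underline m}-z^{\underline m}=z^{\underline{m-1}}\big[(z+1)-(z-m+1)\big]=m\,z^{\underline{m-1}}$.
2. *Midpoint inequality:* if $h$ is convex, then $h(k)\le\int_{k-1/2}^{k+1/2}h$, because $h(k)\le\frac12(h(k-t)+h(k+t))$ for $0\le t\le\frac12$.
3. *Maclaurin's inequality*, in the form $e_{m-1}(y_1,\dots,y_m)\le m\big(\frac{y_1+\dots+y_m}m\big)^{m-1}$ for positive $y_i$, where $e_{m-1}$ is the elementary symmetric polynomial of degree $m-1$. For $m=3$ it reads $y_1y_2+y_2y_3+y_3y_1\le\frac13(y_1+y_2+y_3)^2$.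
4. *Jensen's inequality* for convex functions.

The plan is induction on $n$ by slicing $\Delta_n$ with the hyperplanes $x_n=k$. Slices of a three-dimensional simplex are plane triangles, where the bound is false, so we first repair the plane.

## 3. The plane: the exact price of rounding

**Lemma 1.** For $\alpha=\rho\beta$ with $\rho\ge1$, $\beta\ge1$: $\;2P_2(\alpha,\beta)\le\rho\beta(\beta-1)+\varepsilon(\rho)$. Moreover $\varepsilon(\rho)\le(\rho-1)/\mu$ with $\mu=\min(\rho,2)$.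

*Proof.* We count row by row and keep track of the shortest row. Write $\beta=m+\varphi$ with $m=\lfloor\beta\rfloor\ge1$, $0\le\varphi<1$. The row at height $j$ contains $\lfloor\alpha(1-j/\beta)\rfloor=\lfloor\rho(\beta-j)\rfloor$ points, so
$$P_2=\sum_{j=1}^m\lfloor\rho(\beta-j)\rfloor=\sum_{i=0}^{m-1}\lfloor\rho(\varphi+i)\rfloor .$$
Without the floors,
$$2\sum_{i=0}^{m-1}(\varphi+i)=2m\varphi+m^2-m=\beta^2-\beta+\varphi-\varphi^2 .$$

If $\rho\varphi<1$, the term $i=0$ is zero, so we may remove $2\rho\varphi$ from the upper bound: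
$$2P_2\le\rho(\beta^2-\beta+\varphi-\varphi^2-2\varphi)=\rho(\beta^2-\beta-\varphi-\varphi^2)\le\rho\beta(\beta-1).$$

If $\rho\varphi\ge1$, then $2P_2\le\rho\beta(\beta-1)+\rho\varphi(1-\varphi)$ with $1/\rho\le\varphi<1$. For $\rho\le2$ we have $\varphi\ge1/\rho\ge\frac12$; since $\varphi(1-\varphi)$ decreases on $[\frac12,1]$, we get $\rho\varphi(1-\varphi)\le1-\frac1\rho$. For $\rho\ge2$ use $\varphi(1-\varphi)\le\frac14$.

Finally, for $\rho\le2$, $\varepsilon(\rho)=(\rho-1)/\mu$, and for $\rho\ge2$, $\frac\rho4\le\frac{\rho-1}2$. $\square$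

*Rest of the proof of Proposition 3(b).* The bound is Lemma 1. For $1<\rho\le2$ take $\beta=1+\frac1\rho$, $\alpha=\rho+1$. Then $m=1$, $\rho\varphi=1$, $P_2=1$, and the bound is $(\rho+1)\frac1\rho+1-\frac1\rho=2=2P_2$. For $\rho=1$ take $(\alpha,\beta)=(2,2)$: $P_2=1$ and the bound is $2$. For $\rho$ even take $\beta=m+\frac12$ with $m\ge1$. Then all $\rho(\frac12+i)$ are integers, no floor loses anything, and $2P_2=\rho\beta(\beta-1)+\rho\cdot\frac12\cdot\frac12$, which is the bound. $\square$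

The correction $\varepsilon(\rho)$ vanishes at $\rho=1$. So the rounding cost appears only away from the diagonal, where we may hope to pay for it.

## 4. Dimension three

Let $a\ge b\ge c>1$ with $P_3>0$, and put
$$\rho=\frac ab\ge1,\qquad r=\frac bc\ge1,\qquad u_k=1-\frac kc,\qquad D=R_3-6P_3 .$$
We must show $D\ge0$, with $D=0$ only if $a=b=c\in\mathbb Z$.

**Step 1: slicing.** The purpose is to bound $D$ below by an explicit expression. The slice $x_3=k$ is a planar problem with parameters $(au_k,bu_k)$. It contains a positive integral point iff $\frac1a+\frac1b\le u_k$. As $u_k$ decreases in $k$, this holds exactly for $1\le k\le K$, and $K\ge1$ because $P_3>0$. Put $y=c-K>0$. Since $u_K=y/c$ and $\frac1a+\frac1b=\frac1b(1+\frac1\rho)$, the condition at $k=K$ reads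
$$ry\ge1+\frac1\rho. \tag{1}$$
For $k\le K$ we have $bu_k=r(c-k)\ge ry>1$, so Lemma 1 applies to each slice with the same ratio $\rho$:
$$6P_3\le3\sum_{k\le K}\rho\, r(c-k)\big(r(c-k)-1\big)+3K\varepsilon(\rho).$$

Write $w=c-k$. We separate the part that survives at $r=\rho=1$. Since $b=rc$,
$$ab-a-b=\rho(b^2-2b)+(\rho-1)b,\qquad b^2-2b=r(c^2-2c)+r(r-1)c^2,$$
$$r^2w^2-rw=r(w^2-w)+r(r-1)w^2 .$$
Fact 1 with $m=3$ gives $3\sum_{k\le K}w(w-1)=c^{\underline3}-y^{\underline3}$. The identity $\frac{(z+1)z(2z+1)}6-\frac{z(z-1)(2z-1)}6=z^2$ gives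
$$3\sum_{k\le K}w^2=\tfrac12\big[c(c-1)(2c-1)-y(y-1)(2y-1)\big].$$
Therefore
$$(c-1)(b^2-2b)-3\sum_{k\le K}(r^2w^2-rw)=r\big[c^{\underline3}-(c^{\underline3}-y^{\underline3})\big]+r(r-1)\Big[c^2(c-1)-3\sum_{k\le K} w^2\Big],$$
and $c^2(c-1)-\frac12c(c-1)(2c-1)=\frac12c(c-1)$. The result is
$$D\ge\rho r\big[y^{\underline3}+(r-1)Q\big]+(\rho-1)(c-1)b-3K\varepsilon(\rho),\qquad Q=\tfrac12\big[c(c-1)+y(y-1)(2y-1)\big]. \tag{2}$$

Read (2) as an account. There is a leftover $y^{\underline3}=y(y-1)(y-2)$ from the telescoping, a gain $(r-1)Q$, a gain $(\rho-1)(c-1)b$, and the rounding cost $3K\varepsilon(\rho)$. The leftover is negative exactly for $1<y<2$. This does occur: for $(4,4,\frac52)$ we have $\rho=1$, $r=\frac85$, $K=1$, $y=\frac32$ and $y^{\underline3}=-\frac38$. There $Q=\frac{21}8$, and the right side of (2) is $\frac85\big[-\frac38+\frac35\cdot\frac{21}8\big]=1.92$, so the gain covers the loss. What forces the gain to be large enough is (1): a small $y$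 with a nonempty slice needs $r$ or $\rho$ above $1$. We split by the sign of $y^{\underline3}$.

**Step 2: $y\ge2$.** Here everything is nonnegative, and equality can occur. We have $c=y+K\ge3$, $b\ge c\ge3$, $Q>0$, and $\varepsilon(\rho)\le(\rho-1)/\mu\le\rho-1$. So
$$D\ge\rho r\,y^{\underline3}+\rho r(r-1)Q+3(\rho-1)(c-1-K)\ge0,$$
because $c-1-K=y-1\ge1$. If $D=0$, then $\rho=1$, $r=1$ and $y^{\underline3}=0$, hence $y=2$ and $a=b=c=K+2\in\mathbb Z$.

**Step 3: $1\le y<2$.** Here (1) is used to absorb the negative leftover. Let $\sigma=2-y\in(0,1]$, so $y^{\underline3}=-\sigma y(y-1)$. Inequality (1), $r(2-\sigma)\ge1+\frac1\rho$, gives $r\sigma\le2(r-1)+(1-\frac1\rho)$, hence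
$$\rho r\sigma y(y-1)\le y(y-1)\big[2\rho(r-1)+(\rho-1)\big].$$
Insert this and $\varepsilon(\rho)\le(\rho-1)/\mu$ in (2):
$$D\ge\rho(r-1)\big[rQ-2y(y-1)\big]+(\rho-1)S,\qquad S=(c-1)b-\frac{3K}\mu-y(y-1).$$

*The first bracket is positive.* Since $c\ge y+1$,
$$rQ\ge Q\ge\tfrac12\big[y(y+1)+y(y-1)(2y-1)\big]=y(y^2-y+1),$$
so $rQ-2y(y-1)\ge y(y^2-3y+3)>0$, the quadratic having discriminant $-3$.

*$S>0$ whenever $\rho>1$.* Suppose first $K=1$ and $\rho<2$. Then $\mu=\rho$, $c-1=y$, $b=r(y+1)$, and (1) gives $(c-1)b=ry(y+1)\ge(1+\frac1\rho)(y+1)$. So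
$$S\ge\Big(1+\frac1\rho\Big)(y+1)-\frac3\rho-y^2+y=1+2y-y^2-\frac{2-y}\rho\ge-1+3y-y^2\ge1,$$
the last step because $-1+3y-y^2$ is concave and equals $1$ at $y=1$ and at $y=2$. In all other cases use $b\ge c$ and $c=y+K$:
$$S\ge c(c-1)-y(y-1)-\frac{3K}\mu=K\Big(K+2y-1-\frac3\mu\Big).$$
If $\rho\ge2$, then $K+2y-1\ge2>\frac32=\frac3\mu$. If $K\ge2$ and $1<\rho<2$, then $K+2y-1\ge3>\frac3\rho=\frac3\mu$.

So $D>0$ as soon as $r>1$ or $\rho>1$. And $r=\rho=1$ is impossible here, since (1) would give $y\ge2$.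

**Step 4: $0<y<1$.** Now $y^{\underline3}>0$, so only the rounding cost has to be paid. By (1), $r>ry\ge1+\frac1\rho$.

*$K\ge2$.* Then $c\ge2$, and $Q>0$ since $c(c-1)\ge2$ and $|y(y-1)(2y-1)|<1$. Also
$$(c-1)b=(K+y-1)\,r\,(K+y)=(K+y)\big[(K-1)r+ry\big]\ge K^2\Big(1+\frac1\rho\Big).$$
Moreover $K(1+\frac1\rho)\ge\frac3\mu$: for $\rho\le2$ because $2+\frac2\rho\ge\frac3\rho$, for $\rho>2$ because $2>\frac32$. So $(\rho-1)(c-1)b\ge3K(\rho-1)/\mu\ge3K\varepsilon(\rho)$ and $D\ge\rho r[y^{\underline3}+(r-1)Q]>0$.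

*$K=1$.* Then $c=1+y$, $Q=y(1-y+y^2)$, and (1) yields
$$(c-1)b=ry(1+y)\ge\Big(1+\frac1\rho\Big)(1+y),\qquad r-1\ge\Big(\frac1y-1\Big)+\frac1{\rho y},\qquad \rho ry\ge\rho+1 .$$
In particular $\rho r(r-1)Q=\rho ry\,(r-1)(1-y+y^2)\ge(\rho+1)(r-1)(1-y+y^2)$.

If $\rho<2$: drop the positive number $\frac1y-1$ to get $(r-1)(1-y+y^2)\ge\frac1\rho\big(\frac1y-1+y\big)\ge\frac1\rho$, since $\frac1y+y\ge2$. As $y^{\underline3}>0$, $1+y>1$ and $\varepsilon(\rho)=(\rho-1)/\rho$, (2) gives
$$D>\frac{\rho+1}\rho+(\rho-1)\Big(1+\frac1\rho-\frac3\rho\Big)=\rho+\frac3\rho-2\ge2\sqrt3-2>0 .$$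

If $\rho\ge2$: use $1-y+y^2\ge\frac34$ and $3\varepsilon(\rho)=\frac34\rho$. Then
$$D\ge\tfrac34(\rho+1)\Big(\frac1y-1\Big)+(\rho-1)(1+y)-\tfrac34\rho .$$
If $y<\frac12$, then $\frac1y-1>1$, so the first term exceeds $\frac34\rho$ and the second is positive. If $y\ge\frac12$, then $(\rho-1)(1+y)\ge\frac32(\rho-1)\ge\frac34\rho$ because $\rho\ge2$, and the first term is positive. So $D>0$.

This proves Theorem 1 for $n=3$. $\square$

## 5. Slicing in dimension $n\ge4$, and a base point outside the domain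

From here on $n\ge4$, the inequality of Theorem 1 is assumed in dimension $n-1\ge3$, and the letters are reset (now $a$ is the *smallest* parameter):
$$a=a_n,\quad b=a_{n-1}\ge a,\quad \delta_i=a_i-b\ge0\ (i\le n-2),\quad u_k=1-\frac ka,\quad f(x)=x^{\underline{n-1}},\quad q=q_n(a).$$
The slice $x_n=k$ is the $(n-1)$-dimensional problem with parameters $a_iu_k$, $i<n$. It contains a positive integral point iff $\sum_{i<n}\frac1{a_i}\le u_k$, that is, exactly for $1\le k\le K$ with some $K\ge1$; note $K<a$. For such $k$ we have $\sum_{i<n}\frac1{a_iu_k}\le1$ with at least three positive terms, so all $a_iu_k>1$. In particular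
$$x_k:=bu_k>1 .$$
The induction hypothesis applies to every nonempty slice:
$$n!P_n\le n\sum_{k\le K}\Big[\prod_{i<n}(a_iu_k-1)-(x_k-1)^{n-1}+f(x_k)\Big]. \tag{3}$$
Let $T$ be $R_n$ minus the right side of (3), so $R_n-n!P_n\ge T$. There are no floors left: for fixed $K$, $T$ is a polynomial in $a_1,\dots,a_{n-1}$.

On the diagonal we are done at once. If all $a_i=a$, the products cancel, and fact 1 gives $n\sum_{k\le K}(a-k)^{\underline{n-1}}=a^{\underline n}-(a-K)^{\underline n}$, so $T=(a-K)^{\underline n}$. Nonemptiness of slice $K$ says $n-1\le a-K$, so $T\ge0$.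

The first thing to try off the diagonal is to fix $a$ and $K$, start from the diagonal point $(a,\dots,a)$, raise the other parameters to their actual values, and show that $T$ does not decrease. This stops working at the starting point. Take $n=4$ and $(5,5,5,\frac72)$. Since $\frac35\le1-\frac{k}{7/2}$ iff $k\le\frac75$, we have $K=1$. The starting point is $(\frac72,\frac72,\frac72,\frac72)$ with $K=1$, and the value of the polynomial there is $(\frac52)^{\underline4}=\frac52\cdot\frac32\cdot\frac12\cdot(-\frac12)=-\frac{15}{16}<0$. The starting point has $P_4=0$, so it violates the hypothesis, and monotonicity from a negative value proves nothing.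

What gets past this is to measure the growth. We shall show that $T$ grows by at least $qX$ between the diagonal and the actual point. On the other hand, if the diagonal value is negative, slice $K$ is nonempty only because the $a_i$ are well above $a$, and this forces $X$ to be large. In the example, $X=4^3-(\frac52)^3=\frac{387}8$ and $q_4(\frac72)=\frac52-4\cdot\frac{125+27+1}{343}=\frac{491}{686}$, so $qX>34$, against a loss of $\frac{15}{16}$.

## 6. The growth rate $q$

**Lemma 2.** For $n\ge4$ and $a>1$: $q\ge\frac13\min(a-1,1)$; and $q\ge\frac{11}{20}$ if $a\ge3$.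

*Proof.* The function $t\mapsto(1-t/a)_+^{n-1}$ is convex, being an increasing convex power of a nonnegative convex function. By the midpoint inequality,
$$n\sum_{1\le k<a}\Big(1-\frac ka\Big)^{n-1}\le n\int_{1/2}^{\infty}\Big(1-\frac ta\Big)_+^{n-1}dt=a\Big(1-\frac1{2a}\Big)^n\le a\Big(1-\frac1{2a}\Big)^4 .$$
With $z=1/a$, $\frac1z(1-\frac z2)^4=\frac1z-2+\frac32z-\frac12z^2+\frac1{16}z^3$, hence
$$q\ge1-\tfrac32z+\tfrac12z^2-\tfrac1{16}z^3 .$$
The right side has derivative $-\frac32+z-\frac3{16}z^2<0$ on $[0,1]$, so it is decreasing there. At $z=\frac12$ it is $\frac{47}{128}\ge0.36>\frac13$, which settles $a\ge2$. At $z=\frac13$ it is $\frac{239}{432}>\frac{11}{20}$, which settles $a\ge3$.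

For $1<a<2$ only $k=1$ occurs and
$$q=(a-1)\Big[1-n\frac{(a-1)^{n-2}}{a^{n-1}}\Big].$$
The fraction has logarithmic derivative $\frac{n-2}{a-1}-\frac{n-1}a$, which is positive for $a<n-1$, in particular on $(1,2)$. So the fraction is at most its value $2^{-(n-1)}$ at $a=2$. Since $n2^{1-n}\le\frac12$ for $n\ge4$, $q\ge\frac{a-1}2\ge\frac{a-1}3$. $\square$

## 7. Measuring the growth of $T$

The aim of this section is inequality (4) below. One elementary fact does most of the work: for $0<u\le1$ and $b'>1$,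
$$b'u-1\le u(b'-1),$$
because $b'u-1\le b'u-u$.

**Step 1: growth in $a_1,\dots,a_{n-2}$.** In these variables the products are multilinear, so we compare coefficients. We have $a_i-1=(b-1)+\delta_i$ and $a_iu_k-1=(bu_k-1)+u_k\delta_i$ for $i\le n-2$, and the factor with $i=n-1$ has no $\delta$. Hence
$$(a-1)\prod_{i<n}(a_i-1)-n\sum_{k\le K}\prod_{i<n}(a_iu_k-1)=\sum_{S\subseteq\{1,\dots,n-2\}}c_{|S|}\prod_{i\in S}\delta_i,$$
$$c_s=(a-1)(b-1)^{n-1-s}-n\sum_{k\le K}u_k^s(bu_k-1)^{n-1-s}.$$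
Since $0<bu_k-1\le u_k(b-1)$ and $K<a$,
$$c_s\ge(b-1)^{n-1-s}\Big[a-1-n\sum_{k\le K}u_k^{n-1}\Big]\ge(b-1)^{n-1-s}q .$$
Summing this bound over $S\ne\emptyset$ gives a contribution of at least $q\big[\prod_{i<n}(a_i-1)-(b-1)^{n-1}\big]$. For $S=\emptyset$ keep $c_0$ exactly: its terms $-n\sum_{k\le K}(bu_k-1)^{n-1}$ cancel against the terms $+n\sum_{k\le K}(x_k-1)^{n-1}$ in $T$. Thus
$$T\ge q\Big[\prod_{i<n}(a_i-1)-(b-1)^{n-1}\Big]+(a-1)(b-1)^{n-1}-(a-1)^n+a^{\underline n}-n\sum_{k\le K}f(x_k).$$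

**Step 2: growth in $a_{n-1}$.** Now we let the common value descend from $b$ to $a$. We would like $f'(x)\le(n-1)(x-1)^{n-2}$, but this fails for small $x$. For $n=5$, $f(x)=x(x-1)(x-2)(x-3)$ has $f'(1)=2>0=4(1-1)^3$, and by continuity the failure persists slightly above $1$. So we cut $f$ off at its largest zero: let $f_+(x)=f(x)$ for $x\ge n-2$ and $f_+(x)=0$ for $x<n-2$. As $f(n-2)=0$, $f_+$ is continuous and piecewise $C^1$. For $x>n-2$ the numbers $x,x-1,\dots,x-(n-2)$ are positive, and $f'(x)$ is their elementary symmetric polynomial of degree $n-2$. Maclaurin's inequality gives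
$$f'(x)\le(n-1)\Big(x-\frac{n-2}2\Big)^{n-2}\le(n-1)(x-1)^{n-2},$$
where $n\ge4$ is used in the last step. For $b'\in[a,b]$ put
$$g(b')=(a-1)(b'-1)^{n-1}-n\sum_{k\le K}f_+(b'u_k).$$
Except at finitely many points,
$$g'(b')\ge(n-1)\Big[(a-1)(b'-1)^{n-2}-n\sum_{k\le K,\ b'u_k>n-2}u_k(b'u_k-1)^{n-2}\Big].$$
In this sum $0<b'u_k-1\le u_k(b'-1)$, so $g'(b')\ge(n-1)(b'-1)^{n-2}q$. Integrating from $a$ to $b$,
$$g(b)\ge g(a)+q\big[(b-1)^{n-1}-(a-1)^{n-1}\big].$$

**Step 3: the diagonal value.** Let $M=\#\{1\le k\le K:\ a-k\ge n-2\}$; these are the indices $k=1,\dots,M$. As $au_k=a-k$, fact 1 with $m=n$ gives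
$$g(a)=(a-1)^n-n\sum_{k\le M}(a-k)^{\underline{n-1}}=(a-1)^n-\big(a^{\underline n}-(a-M)^{\underline n}\big).$$

**Step 4: assembling.** We have $(a-1)(b-1)^{n-1}-n\sum_{k\le K}f(x_k)=g(b)-n\sum_{k\le K,\,x_k<n-2}f(x_k)$. Insert Steps 2 and 3 in Step 1. The two $q$-terms add up to $qX$, the terms $\pm(a-1)^n$ and $\pm a^{\underline n}$ cancel, and
$$T\ \ge\ qX+(a-M)^{\underline n}-n\sum_{k\le K,\ x_k<n-2}f(x_k). \tag{4}$$

Two possible losses remain: the leftover $(a-M)^{\underline n}$, and the low slices with $x_k<n-2$ that the cutoff ignored.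

## 8. Falling powers between their zeros

**Lemma 3.** If $1<x<n-2$, then $f(x)\le\frac12(n-3)!$.

*Proof.* If $f(x)\le0$ there is nothing to prove. Otherwise $x$ is not an integer, $m<x<m+1$ with $1\le m\le n-3$. The negative factors of $f(x)=x(x-1)\cdots(x-(n-2))$ are $x-(m+1),\dots,x-(n-2)$. Their number $n-2-m\ge1$ must be even, so $m\le n-4$. With $\theta=x-m$,
$$|f(x)|=\big[x(x-1)\cdots(x-m+1)\big]\cdot\theta(1-\theta)\cdot\prod_{j=m+2}^{n-2}(j-x).$$
The bracket is at most $(m+1)m\cdots2=(m+1)!$, the middle factor is at most $\frac14$, and the last product is at most $\prod_{j=m+2}^{n-2}(j-m)=(n-2-m)!$. So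
$$|f(x)|\le\tfrac14(m+1)!\,(n-2-m)!=\frac{(n-1)!}{4\binom{n-1}{m+1}}\le\frac{(n-1)!}{2(n-1)(n-2)}=\frac{(n-3)!}2,$$
because $2\le m+1\le n-3$ gives $\binom{n-1}{m+1}\ge\binom{n-1}2$. $\square$

For $n=4$ the first alternative always holds: $x(x-1)(x-2)<0$ on $(1,2)$.

**Lemma 4.** If $1<a<n-1$, then $|a^{\underline n}|\le\frac14(n-1)!$.

*Proof.* For integer $a$ the value is $0$. Otherwise $m<a<m+1$ with $1\le m\le n-2$, and with $\theta=a-m$,
$$|a^{\underline n}|=\big[a(a-1)\cdots(a-m+1)\big]\,\theta(1-\theta)\prod_{j=m+2}^{n-1}(j-a)\le\tfrac14(m+1)!\,(n-1-m)!=\frac{n!}{4\binom n{m+1}}\le\frac{(n-1)!}4,$$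
since $2\le m+1\le n-1$ gives $\binom n{m+1}\ge n$. $\square$

We also use, for $m\ge2$,
$$m!\le m^{m-1},\qquad\text{hence}\qquad m^m\ge2\,m!. \tag{5}$$
The first holds because each of the factors $2,\dots,m$ is at most $m$; the second follows since $m^m=m\cdot m^{m-1}\ge2\,m!$.

## 9. The three positions of $a-K$, and the end of the induction

On the diagonal, nonemptiness of slice $K$ meant $a-K\ge n-1$. We compare $a-K$ with $n-1$ in general. Since $a<n-1$ implies $a-K<n-1$, the following three cases are exhaustive.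

**Case (i): $a-K\ge n-1$.** There is no loss here, and this is where equality lives. For all $k\le K$ we have $a-k\ge n-1$, so $M=K$; also $x_k=bu_k\ge au_k=a-k\ge n-1$, so the sum in (4) is empty. All factors of $(a-K)^{\underline n}$ are nonnegative. Therefore
$$T\ge qX+(a-K)^{\underline n}\ge qX\ge0 .$$
If $T=0$, then $X=0$ since $q>0$, so $a_1=\dots=a_n=a$. Moreover $(a-K)^{\underline n}=0$ with $a-K\ge n-1$ forces $a=K+n-1\in\mathbb Z$.

**Case (ii): $a-K<n-1\le a$.** Here we bound both losses by a multiple of the deficit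
$$\omega=n-1-(a-K)>0,$$
and then bound $X$ below by a larger multiple.

*The losses.* Let $k_0$ be the integer with $a-k_0\in[n-2,n-1)$. Since $k_0>a-(n-1)\ge0$, $k_0\ge1$. Since $k_0$ is the smallest integer $k$ with $a-k<n-1$, $k_0\le K$. Since it is the largest integer $k$ with $a-k\ge n-2$, $M=k_0$. Write $a-k_0=n-1-\sigma$ with $0<\sigma\le1$; then $\omega=\sigma+(K-k_0)$. The leftover is
$$(a-M)^{\underline n}=\prod_{i=0}^{n-1}(i-\sigma)=-\sigma\prod_{i=1}^{n-1}(i-\sigma)\ge-\sigma(1-\sigma)(n-1)!>-\sigma(n-1)! .$$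
If $k\le K$ and $x_k<n-2$, then $a-k\le x_k<n-2$, so $k>k_0$. There are at most $K-k_0$ such $k$, and Lemma 3 applies to each since $x_k>1$. As $\frac n2(n-3)!\le(n-1)!$ (because $\frac n2\le(n-1)(n-2)$), the low slices cost at most $(K-k_0)(n-1)!$. Together the losses are less than $\sigma(n-1)!+(K-k_0)(n-1)!=\omega(n-1)!$.

*The gain.* Slice $K$ is nonempty: $\sum_{i<n}\frac a{a_i}\le au_K=a-K=n-1-\omega$, that is, $\sum_{i<n}\big(1-\frac a{a_i}\big)\ge\omega$. Since $a_i-a=a_i(1-\frac a{a_i})\ge a(1-\frac a{a_i})$, we get $\sum_{i<n}(a_i-a)\ge a\omega$. Expanding $\prod_{i<n}\big((a-1)+(a_i-a)\big)$ and keeping the linear terms,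
$$X\ge(a-1)^{n-2}\sum_{i<n}(a_i-a)\ge a(a-1)^{n-2}\omega\ge(n-1)(n-2)^{n-2}\omega\ge2(n-1)!\,\omega,$$
by (5) with $m=n-2$. As $a\ge n-1\ge3$, Lemma 2 gives $q\ge\frac{11}{20}$, so $qX\ge\frac{11}{10}(n-1)!\,\omega$. Hence the losses are less than $\frac{10}{11}qX$, and
$$T\ge qX-\tfrac{10}{11}qX=\tfrac1{11}qX>0 .$$

**Case (iii): $1<a<n-1$.** Here the losses are bounded by a constant multiple of $(n-1)!$, and $X$ is large because $a$ is small.

*The losses.* For $k\ge1$, $a-k<n-2$, so $M=0$, and the leftover is $a^{\underline n}\ge-\frac14(n-1)!$ by Lemma 4. The numbers $x_k=b-k\frac ba$ form an arithmetic progression with step $\frac ba\ge1$. If $N\ge 1$ of them lie in the open interval $(1,n-2)$, then $N-1<n-3$, so $N\le n-3$. By Lemma 3 the low slices cost at most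
$$\frac{n(n-3)}2(n-3)!=\frac{(n-1)(n-2)-2}2(n-3)!<\tfrac12(n-1)! .$$
Together the losses are less than $\frac34(n-1)!$.

*A lower bound for the product.* Since $P_n>0$, $\frac1b+\frac1a\le1$, and $b\ge a$ gives $\frac2b\le1$, so $b\ge2$. Therefore $t_i=\frac1{a_i}\le\frac12$ for $i<n$. The function $h(t)=\log(\frac1t-1)=\log(1-t)-\log t$ is decreasing, and $h''(t)=\frac1{t^2}-\frac1{(1-t)^2}\ge0$ on $(0,\frac12]$. Since slice $1$ is nonempty, $\sum_{i<n}t_i\le u_1=\frac{a-1}a$, so the mean of the $t_i$ is at most $\frac{a-1}{(n-1)a}<\frac13$. Jensen's inequality and the monotonicity of $h$ give, with $s=a-1\in(0,n-2)$,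
$$\prod_{i<n}(a_i-1)=\prod_{i<n}\Big(\frac1{t_i}-1\Big)\ge\Big(\frac{(n-1)a}{a-1}-1\Big)^{n-1}=\Big(n-2+\frac{n-1}s\Big)^{n-1}.$$

*The claim $qX\ge\frac79(n-1)!$ for $1\le s<n-2$.* The function $(n-2+\frac{n-1}s)^{n-1}-s^{n-1}$ decreases in $s$, so we may put $s=n-2$:
$$X\ge\Big(n-2+\frac{n-1}{n-2}\Big)^{n-1}-(n-2)^{n-1}\ge(n-1)^{n-1}-(n-2)^{n-1}.$$
Now
$$(n-1)^{n-1}-(n-2)^{n-1}=(n-1)^{n-2}+(n-2)\big[(n-1)^{n-2}-(n-2)^{n-2}\big],$$
and $(n-1)^{n-2}\ge2(n-2)^{n-2}$ because $\big(1+\frac1{n-2}\big)^{n-2}\ge2$ by Bernoulli's inequality. With (5),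
$$X\ge(n-1)^{n-2}+(n-2)(n-2)^{n-2}\ge(n-1)!+2(n-2)(n-2)!=(n-1)!\Big[1+\frac{2(n-2)}{n-1}\Big]\ge\tfrac73(n-1)!,$$
since $\frac{n-2}{n-1}\ge\frac23$. As $a\ge2$, $q\ge\frac13$ and $qX\ge\frac79(n-1)!$.

*The same claim for $0<s<1$.* Here $q$ may be as small as $s/3$, so we bound $sX$:
$$sX\ge\big((n-2)s+n-1\big)^{n-1}s^{2-n}-s^n\ge(n-1)^{n-1}-1\ge3(n-1)!-1\ge\tfrac{17}6(n-1)! .$$
The third step uses $(n-1)^{n-1}\ge(n-1)(n-1)!$ from (5) and $n-1\ge3$; the last uses $(n-1)!\ge6$. By Lemma 2, $q\ge\frac s3$, so $qX\ge\frac13sX\ge\frac{17}{18}(n-1)!\ge\frac79(n-1)!$.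

*Balance.* The losses are less than $\frac34(n-1)!\le\frac34\cdot\frac97\,qX=\frac{27}{28}qX$, so $T\ge\frac1{28}qX>0$.

**End of the proof of Theorems 1 and 2.** In all three cases
$$R_n-n!P_n\ge T\ge\tfrac1{28}qX\ge0 .$$
For $n\ge4$ this is the inequality of Theorem 1, and it is also the first inequality of Theorem 2; the second follows from $q\ge\frac13\min(a-1,1)$ (Lemma 2). If $n!P_n=R_n$, then $T\le 0$, hence $T=0$. This excludes Cases (ii) and (iii), and Case (i) then gives $a_1=\dots=a_n\in\mathbb Z$. The converse was checked in Section 2. The induction step used only the inequality of Theorem 1 in dimension $n-1$, and Section 4 supplies dimension three. So Theorem 1 holds for every $n\ge3$, and Theorem 2 for every $n\ge4$. $\blacksquare$
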